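\title{An accomplishable formula that is not computably accomplishable}

\begin{abstract}
A propositional formula with multiplicative and additive connectives and the exponentials $!$ and $?$ defines an infinite resource game between Consumer and Producer. The formula is accomplishable if Consumer has a winning strategy, and computably accomplishable if she has a computable one. We show that the two notions differ. To every computable tree $T\subseteq\omega^{<\omega}$ we effectively assign a formula $A_T$ without additive connectives such that the winning plays of its game and the infinite paths of $T$ compute each other uniformly: to win, Consumer must lay out an exact recurrent run of a two-counter machine that searches for a path of $T$. On formulas of this shape accomplishability is $\Sigma^1_1$-complete, computable accomplishability is $\Sigma^0_3$-complete, and a winning strategy may exist although no hyperarithmetic one does. For formulas without additive connectives in which only one of the two exponentials occurs, the two notions coincide.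
\end{abstract}

\section{The game, the question and the results}\label{sec:intro}

\subsection*{Formulas and their games}

\emph{Formulas} are finite expressions built from propositional variables and the constants $\mathbf 0,\mathbf 1$ by means of $\wedge$ and $\vee$ (multiplicative AND and OR), $\sqcap$ and $\sqcup$ (additive AND and OR, the \emph{choice operators}), negation $\neg$, and the \emph{exponentials} $!$ and $?$. All formulas are in negation normal form: $\neg$ is applied to variables only, which is achieved by the dualities $\neg(B\wedge C)=\neg B\vee\neg C$, $\neg(B\sqcap C)=\neg B\sqcup\neg C$, $\neg{!B}={?\neg B}$, $\neg\mathbf 0=\mathbf 1$ and their converses.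

The \emph{expansion} of a formula $A$ is obtained by unfolding every $!B$ into an infinite conjunction $B\wedge B\wedge\cdots$ and every $?B$ into an infinite disjunction $B\vee B\vee\cdots$ of countably many copies of $B$, numbered $0,1,2,\dots$. The expansion is an infinite formula of finite depth. In it, an occurrence of a negative literal $\neg x$ is a \emph{coin} (of Producer) and an unnegated occurrence of $x$ is a \emph{box}; we speak of $x$-coins and $x$-boxes.

The game $[A]$ is played on the expansion of $A$ by two players, Consumer and Producer. They move alternately, Consumer first, and a play lasts $\omega$ moves. A move is a finite, possibly empty, set of actions of the following kinds.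
\begin{enumerate}
\item[(i)] Consumer \emph{allocates} an $x$-coin to an $x$-box, for some variable $x$. Each occurrence may take part in at most one allocation. Occurrences allocated to each other are \emph{matched}.
\item[(ii)] Consumer chooses, once, the left or the right component of an occurrence of $B\sqcup C$.
\item[(iii)] Producer chooses, once, the left or the right component of an occurrence of $B\sqcap C$.
\end{enumerate}
After the play the expansion is \emph{elementarized} in four steps: every $B\sqcup C$ in which Consumer has not chosen is replaced by $\mathbf 0$; every $B\sqcap C$ in which Producer has not chosen is replaced by $\mathbf 1$; every remaining $B\sqcup C$ or $B\sqcap C$ is replaced by its chosen component; and the variable occurrences are replaced by new variables, so that matched occurrences get the same variable and all other pairs of occurrences get distinct ones. The result is a formula of finite depth built from literals, $\mathbf 0$, $\mathbf 1$ and finite or infinite $\wedge$ and $\vee$. Consumer \emph{wins} the play if this formula is a classical tautology, that is, true under every assignment of truth values, with $\mathbf 1$ true and $\mathbf 0$ false.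

An occurrence in the expansion is named by its address, the finite list of branchings that leads to it from the root, so occurrences, actions and moves are coded by natural numbers. A \emph{strategy} of Consumer is a function that gives her next move from the finite list of Producer's previous moves. A formula $A$ is \emph{accomplishable} if Consumer has a winning strategy in $[A]$, and \emph{computably accomplishable} if she has a winning strategy that is a computable function.

\subsection*{What the game measures}

The last step of the elementarization makes the game sensitive to resources: two occurrences of $x$ have nothing to do with each other until Consumer links them, and a coin fills one box only. Consumer wins $[x\vee\neg x]$ by one allocation. She cannot win on the classical tautology $(\neg x\wedge\neg x)\vee x$: the box is matched with at most one coin, and giving an unmatched coin the value $1$ and the other two occurrences the value $0$ falsifies the formula. She wins on $(\neg x\sqcup\neg z)\vee(x\sqcap z)$ by waiting: if Producer never chooses, the second disjunct becomes $\mathbf 1$, and if he chooses $x$, say, she chooses $\neg x$ and allocates. The exponentials provide an infinite demand and an infinite supply. On $\neg x\vee{!x}$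 one coin faces infinitely many boxes, and Consumer loses to the assignment that gives the coin the value $1$ and an unmatched box the value $0$. On ${?\neg x}\vee{!x}$ she wins by allocating coin number $j$ to box number $j$ for all $j$.

It is known that the classes of accomplishable and of computably accomplishable formulas do not change if moves are restricted to at most one action, or if Producer moves first. It is also known that if $A$ has no exponentials, then $[A]$ is essentially finite and $A$ is accomplishable if and only if it is computably accomplishable. The question, posed in \cite{problem}, is the following.

\begin{quote}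
Is every accomplishable formula, exponentials allowed, computably accomplishable?
\end{quote}

There are reasons to guess yes. The formula is a finite object, all copies produced by one exponential look alike, and in the examples above Consumer wins by repeating a finite pattern. For formulas without choice operators in which only one kind of exponential occurs the guess is correct (Theorem~\ref{thm:both}). In general it is wrong.

\subsection*{Results}

A formula is \emph{choice-free} if it contains neither $\sqcap$ nor $\sqcup$, and \emph{elementary} if it is choice-free and has no exponentials. A \emph{tree} is a set $T\subseteq\omega^{<\omega}$ of finite sequences of natural numbers closed under initial segments; an \emph{infinite path} of $T$ is a function $f\colon\omega\to\omega$ with $f|n=(f(0),\dots,f(n-1))\in T$ for all $n$. An \emph{index} of a computable tree is a program that decides membership in it.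

\begin{theorem}\label{thm:main}
From an index of a computable tree $T\subseteq\omega^{<\omega}$ one can compute a formula
\[
A_T=C\vee{?D_1}\vee\dots\vee{?D_k}\vee{!y},
\]
where $C,D_1,\dots,D_k$ are elementary and $y$ is a variable, such that
\begin{enumerate}
\item[(a)] $A_T$ is accomplishable if and only if $T$ has an infinite path;
\item[(b)] $A_T$ is computably accomplishable if and only if $T$ has a computable infinite path.
\end{enumerate}
More precisely, every winning play of $[A_T]$ uniformly computes an infinite path of $T$, and every infinite path of $T$ uniformly computes a winning play of $[A_T]$.
\end{theorem}

Here ``uniformly'' means that a single oracle algorithm, given the index of $T$ and any winning play as an oracle, produces a path, and likewise in the other direction. A tree with an infinite path but no computable one answers the question.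

\begin{corollary}\label{cor:no}
There is a formula of the form in Theorem~\ref{thm:main} that is accomplishable but not computably accomplishable.
\end{corollary}

Let $\mathcal F$ be the class of formulas $C\vee{?D_1}\vee\dots\vee{?D_k}\vee{!E}$ with $C,D_1,\dots,D_k,E$ elementary. It contains all $A_T$. The notions in the next theorem are recalled in Section~\ref{sec:complexity}.

\begin{theorem}\label{thm:complexity}
\begin{enumerate}
\item[(a)] There is an accomplishable formula in $\mathcal F$ for which Consumer has no hyperarithmetic winning strategy.
\item[(b)] On $\mathcal F$, accomplishability is $\Sigma^1_1$-complete and computable accomplishability is $\Sigma^0_3$-complete. In particular, the set of all accomplishable formulas is $\Sigma^1_1$-hard.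
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:both}
Let $A$ be choice-free. If $A$ contains no $!$, or $A$ contains no $?$, then $A$ is accomplishable if and only if it is computably accomplishable.
\end{theorem}

So among choice-free formulas the counterexample is optimal as to which exponentials occur: both $!$ and $?$ are needed, and a single $!$ applied to a variable, together with non-nested $?$'s, suffices.

The proof of Theorem~\ref{thm:main} builds a formula whose winning allocations are forced to spell out a run of a machine. Section~\ref{sec:chain} shows the mechanism on a formula with two variables. Section~\ref{sec:formula} defines the formula $A_M$ of a two-counter machine $M$, Sections~\ref{sec:complete} and~\ref{sec:sound} prove that recurrent runs of $M$ and winning plays of $[A_M]$ compute each other, and Section~\ref{sec:trees} passes from trees to machines.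

\section{Choice-free games and matchings}\label{sec:matchings}

All formulas in our theorems are choice-free. In the game of such a formula Producer has no action, so the game is a solitaire and only the set of all allocations matters.

Let $A$ be choice-free. A \emph{matching} is a set $\mu$ of pairs ($x$-coin, $x$-box) of occurrences in the expansion of $A$, for arbitrary variables $x$, such that no occurrence lies in two pairs. Let $\Phi_\mu$ be the expansion with its variables renamed according to $\mu$ as in the last step of the elementarization. The matching is \emph{winning} if $\Phi_\mu$ is a tautology. An \emph{enumeration} of $\mu$ is an infinite sequence of finite sets with union $\mu$; the matching is \emph{computably enumerable} (c.e.) if it has a computable enumeration.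

\begin{lemma}\label{lem:matching}
Let $A$ be choice-free. A winning play of $[A]$ uniformly computes an enumeration of a winning matching, and conversely. The formula $A$ is accomplishable if and only if it has a winning matching, and computably accomplishable if and only if it has a c.e.\ winning matching.
\end{lemma}

\begin{proof}
Consumer's moves in a play form an enumeration of a matching $\mu$, and she wins if and only if $\mu$ is winning. Conversely, deleting the repeated pairs from an enumeration of $\mu$ gives a legal sequence of moves with union $\mu$. All moves of Producer are empty, so a strategy produces exactly one play, which it computes; and a play computes the strategy that makes the moves of this play.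
\end{proof}

The enumerated pairs can be played one per move and at any speed, so nothing below depends on the details of the protocol.

An assignment of truth values to the variables of $\Phi_\mu$ is the same as a function from coins and boxes to $\{0,1\}$ that takes equal values on matched occurrences; the \emph{value} of a coin or box is the value of the variable placed there. Thus a box is a true literal when its value is $1$, and a coin is a \emph{false} literal when its value is $1$. To define an assignment we prescribe the values of all coins and of the unmatched boxes; a matched box takes the value of its coin. Two monotonicity properties will be used.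
\begin{enumerate}
\item[(M1)] If $\mu\subseteq\mu'$ are matchings and a part of the expansion is a tautology when its variables are named according to $\mu$, then it is one according to $\mu'$, because every assignment for $\mu'$ is an assignment for $\mu$.
\item[(M2)] Since negation is applied to variables only, deleting members of disjunctions gives a formula that implies the original one, and deleting members of conjunctions gives a formula implied by the original one.
\end{enumerate}

\begin{lemma}[Compactness]\label{lem:compact}
Let $\Psi$ be a formula of finite depth built from literals and constants by finite conjunctions and finite or countably infinite disjunctions, and let $\Psi^n$ be the finite formula obtained by cutting every infinite disjunction to its first $n$ members. Then $\Psi$ is a tautology if and only if some $\Psi^n$ is.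
\end{lemma}

\begin{proof}
By (M2), $\Psi^n$ implies $\Psi^{n+1}$ and $\Psi$. If a subformula $\Theta$ of $\Psi$ is true under an assignment $v$, then $\Theta^n$ is true under $v$ for all large $n$. This follows by induction on the depth: for a finite conjunction take the largest of the bounds for its members, and for a disjunction fix one true member and take $n$ above its number and its bound. Suppose that no $\Psi^n$ is a tautology. The set $K_n$ of assignments falsifying $\Psi^n$ is nonempty, it is closed in the compact space $\{0,1\}^V$ of all assignments because $\Psi^n$ has finitely many variables, and $K_n\supseteq K_{n+1}$. A point of $\bigcap_nK_n$ falsifies every $\Psi^n$ and hence $\Psi$.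
\end{proof}

For $A=C\vee{?D_1}\vee\dots\vee{?D_k}\vee{!E}$ in $\mathcal F$ let $\Psi_{i,n}$ be the finite disjunction of $C$, the first $n$ copies of each $D_j$, and copy number $i$ of $E$.

\begin{lemma}\label{lem:tasks}
A matching $\mu$ for $A\in\mathcal F$ is winning if and only if for every $i$ there is $n$ such that $\Psi_{i,n}$, with variables named according to $\mu$, is a tautology.
\end{lemma}

\begin{proof}
Write $\Phi_\mu=\Theta\vee\bigwedge_iE_i$, where $E_i$ is copy number $i$ of $E$. It is a tautology if and only if $\Theta\vee E_i$ is one for every $i$. Apply Lemma~\ref{lem:compact} to $\Theta\vee E_i$.
\end{proof}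

So Consumer faces infinitely many finite tasks, one for each copy of $E$, and a solution of a single task can be found by exhaustive search. What can be noncomputable is the compatibility of the solutions, and the following remark locates its source.

\begin{remark}\label{rem:C}
If $C$ contains no variables, then an accomplishable $A\in\mathcal F$ is computably accomplishable. Take a winning $\mu$ and $n$ such that $\Psi_{0,n}$ is a tautology; only the finitely many pairs of $\mu$ inside $\Psi_{0,n}$ matter for this. For each $i$, repeat these pairs on copy $i$ of $E$ and the copies $in,\dots,in+n-1$ of each $D_j$. The blocks are disjoint, so this is a computable matching, and it solves every task. A counterexample in $\mathcal F$ must therefore make all tasks depend on the finitely many occurrences in $C$, which cannot be duplicated.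
\end{remark}

\section{The smallest example: forcing a chain}\label{sec:chain}

Consider
\[
A=\neg p\ \vee\ {?\bigl(p\wedge(\neg p\vee\neg y)\bigr)}\ \vee\ {!y}.
\]
Call the copies of $p\wedge(\neg p\vee\neg y)$ \emph{nodes}. If $p$ denotes the value of the box of a node and $p',y'$ the values of its coins, then the node is false if and only if
\[
p=1\ \text{ implies }\ p'=y'=1 .
\]
It helps to imagine a \emph{refuter} who sees the matching $\mu$ and looks for an assignment falsifying all disjuncts. He must give the initial coin $\neg p$ the value $1$ and respect the implication of every node. The matching is a wiring along which the value $1$ is forced to travel, and Consumer wins if it is forced into every $y$-box.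

Given $\mu$, let $\nu_0$ be the initial coin, and as long as possible let $\nu_s$ be the node whose $p$-box is matched with the $p$-coin of $\nu_{s-1}$. This is the \emph{chain} of $\mu$.

\begin{proposition}\label{prop:chain}
A matching $\mu$ for $A$ is winning if and only if $\nu_s$ exists for all $s$ and every $y$-box is matched with the $y$-coin of some $\nu_s$.
\end{proposition}

\begin{proof}
Suppose that $\mu$ has this form, and take an assignment under which the initial coin and all nodes are false. The coin $\nu_0$ has value $1$, so the box of $\nu_1$ has value $1$, so both coins of $\nu_1$ have value $1$, and so on along the chain. Hence all $y$-boxes have value $1$ and $!y$ is true.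

Conversely, let $\mu$ be winning. For $1\le K\le\infty$ such that $\nu_s$ exists for all $s<K$, let $\alpha_K$ give the value $1$ to the coins of the $\nu_s$ with $s<K$, and $0$ to all other coins and to all unmatched boxes. The initial coin is false. The nodes $\nu_s$ with $1\le s<K$ are false, as their coins have value $1$. A node whose box has value $1$ is matched with the $p$-coin of some $\nu_s$, $s<K$, so it is $\nu_{s+1}$; hence all nodes other than $\nu_1,\dots,\nu_K$ are false. If $K$ is finite, only finitely many $y$-coins have value $1$, so $!y$ is false, and the only disjunct that can be true is $\nu_K$. Therefore $\nu_K$ exists. By induction the chain is infinite. Under $\alpha_\infty$ all nodes are false, so $!y$ is true, which means that every $y$-box is matched with a $y$-coin of the chain.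
\end{proof}

The three parts of $A$ play the roles they will have in general. The single initial coin lets the chain start only once, as Remark~\ref{rem:C} requires. The $?$ supplies the steps. The $!y$ forbids stopping. The two halves of the proof are also typical: a good wiring wins by an induction along the chain, and each way of deviating from it is refuted by a test assignment that stops the value $1$ at a chosen place.

Replace now $p$ by variables $p_q$ for the vertices $q$ of a finite directed graph, take a node type $p_q\wedge(\neg p_{q'}\vee\neg y)$ for each edge $q\to q'$, and omit $\neg y$ for the edges outside a set $R$. The same proof shows that the chain of a winning matching is an infinite walk from the initial vertex that uses $R$ infinitely often. A finite graph with such a walk has an eventually periodic one, so nothing noncomputable arises yet. The chain needs unbounded memory.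

\section{Two-counter machines and their formulas}\label{sec:formula}

\subsection*{Machines}

A (nondeterministic) \emph{two-counter machine} $M$ has a finite set $Q$ of states, an initial state $q_0$, and finitely many transitions of the forms $\mathrm{INC}_i(q,q')$, $\mathrm{DEC}_i(q,q')$, $\mathrm{ZERO}_i(q,q')$ with $i\in\{1,2\}$. Such a transition moves from state $q$ to state $q'$; $\mathrm{INC}_i$ adds $1$ to counter $i$, $\mathrm{DEC}_i$ requires counter $i$ to be positive and subtracts $1$, and $\mathrm{ZERO}_i$ requires counter $i$ to be $0$. Both counters start at $0$. For a sequence $t_1,t_2,\dots$ of transitions let $n_i(s)$ be the number of $\mathrm{INC}_i$ minus the number of $\mathrm{DEC}_i$ among $t_1,\dots,t_{s-1}$. The sequence is a \emph{run} if $t_1$ starts in $q_0$, each $t_{s+1}$ starts in the state where $t_s$ ends, $n_i(s)>0$ whenever $t_s$ is a $\mathrm{DEC}_i$, and $n_i(s)=0$ whenever $t_s$ is a $\mathrm{ZERO}_i$. A set $R$ of transitions is fixed together with $M$, and an infinite run is \emph{recurrent} if $t_s\in R$ for infinitely many $s$.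

\subsection*{How to force exact counting}

We keep the chain of Section~\ref{sec:chain}, with one node type for each transition, and add variables in four steps.

\emph{Decrements.} An $\mathrm{INC}_i$ node forces the value $1$ on an $r_i$-coin, and a $\mathrm{DEC}_i$ node passes the value $1$ on only if its $r_i$-box has value $1$. A coin fills one box, so there cannot be more decrements than increments.

\emph{Zero tests.} This is the real difficulty. Coins may stay unmatched, and nothing so far detects an unused $r_i$-coin, whereas a zero test has to certify that \emph{every} earlier $\mathrm{INC}_i$ has been canceled. We send a token $m_i$ from the start through all $\mathrm{INC}_i$ and $\mathrm{ZERO}_i$ nodes, and a $\mathrm{ZERO}_i$ node works only if the token arrives. At an $\mathrm{INC}_i$ node the refuter may drop the token, at the price of giving a $c_i$-coin the value $1$. A working $\mathrm{DEC}_i$ node forces the value $0$ on its $c_i$-box, so matching the two takes this option away. The token is sure to arrive only if each earlier $\mathrm{INC}_i$ node has its own earlier $\mathrm{DEC}_i$ node.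

\emph{Detours.} Consumer could route the token around an uncanceled $\mathrm{INC}_i$ node. To prevent this, every node needs a second control value $w$ from its predecessor, and an $\mathrm{INC}_i$ node releases its $w$-coin only if it has received the token.

\emph{Repair.} Now honest runs are in danger. In the run $\mathrm{INC}_1,\mathrm{INC}_1,\dots$ the refuter drops the token at the first node, the second node does not release $w$, and the third node is dead although no zero test was attempted. So dropping the token also costs the value $1$ on a $g$-coin, every node accepts $g$ in place of $w$, and an auxiliary formula $G$ spreads the value $1$ of one $g$-coin to all later nodes. A $\mathrm{ZERO}_i$ node does not accept $g$ in place of its token. The variables $p_q$ could not serve as $w$: they carry the state and keep nodes off the chain switched off, so they must never be waived.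

\subsection*{The formula $A_M$}

The variables are $p_q$ ($q\in Q$), $w,g,y$, and $r_i,m_i,c_i$ ($i=1,2$). For a transition $t$, the bracket $[\vee\,\neg y]$ means that the disjunct $\neg y$ is present if $t\in R$ and absent otherwise. For $t=\mathrm{INC}_i(q,q')$ put
\[
F_t=p_q\wedge(w\vee g)\wedge\Bigl(\neg p_{q'}\vee\neg r_i\vee\bigl(m_i\wedge(\neg w\vee(\neg m_i\wedge(\neg c_i\vee\neg g)))\bigr)\;[\vee\,\neg y]\Bigr),
\]
for $t=\mathrm{DEC}_i(q,q')$ put
\[
F_t=p_q\wedge(w\vee g)\wedge r_i\wedge\bigl(\neg p_{q'}\vee\neg w\vee c_i\;[\vee\,\neg y]\bigr),
\]
and for $t=\mathrm{ZERO}_i(q,q')$ put
\[
F_t=p_q\wedge(w\vee g)\wedge m_i\wedge\bigl(\neg p_{q'}\vee\neg w\vee\neg m_i\;[\vee\,\neg y]\bigr).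
\]
Finally let $G=(g\vee g)\wedge(\neg g\vee\neg g)$ and
\[
A_M=\neg p_{q_0}\vee\neg w\vee\neg m_1\vee\neg m_2\ \vee\ \bigvee_t{?F_t}\ \vee\ {?G}\ \vee\ {!y}.
\]
The first four literals together are called START, and the copies of the $F_t$ are \emph{nodes}. The occurrences are distributed as follows.
\begin{center}
\begin{tabular}{l|l|l}
 & boxes & coins\\ \hline
START & none & $p_{q_0},\,w,\,m_1,\,m_2$\\
$\mathrm{INC}_i(q,q')$ node & $p_q,\,w,\,g,\,m_i$ & $p_{q'},\,w,\,g,\,m_i,\,r_i,\,c_i,\,[y]$\\
$\mathrm{DEC}_i(q,q')$ node & $p_q,\,w,\,g,\,r_i,\,c_i$ & $p_{q'},\,w,\,[y]$\\
$\mathrm{ZERO}_i(q,q')$ node & $p_q,\,w,\,g,\,m_i$ & $p_{q'},\,w,\,m_i,\,[y]$\\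
copy of $G$ & $g,\,g$ & $g,\,g$\\
$!y$ & $y,\,y,\,\dots$ & none
\end{tabular}
\end{center}
Given an assignment and a node, we write $p,w,g,r,m,c$ for the values of its boxes and $p',w',g',r',m',c',y'$ for the values of its coins, with $y'=1$ by convention if the node has no $y$-coin. The node is \emph{enabled} if $p=1$, $w\vee g=1$, and moreover $r=1$ for a DEC node and $m=1$ for a ZERO node. It is \emph{discharged} if
\begin{align*}
\text{(INC)}\quad & p'=r'=y'=1, \text{ and } m=1 \text{ implies } \bigl[\,w'=1 \text{ and } (m'=1 \text{ or } c'=g'=1)\,\bigr];\\
\text{(DEC)}\quad & p'=w'=y'=1 \text{ and } c=0;\\
\text{(ZERO)}\quad & p'=w'=m'=y'=1.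
\end{align*}

\begin{lemma}\label{lem:false}
START is false if and only if its four coins have value $1$. A node is false if and only if it is not enabled or it is discharged. A copy of $G$ is false if and only if both its boxes have value $0$ or both its coins have value $1$.
\end{lemma}

\begin{proof}
In each $F_t$ the conjuncts before the last one say that the node is enabled, and the last conjunct is a disjunction, false exactly when all its members are false. For DEC and ZERO this is the displayed condition. For INC, the member $m_i\wedge(\neg w\vee(\neg m_i\wedge(\neg c_i\vee\neg g)))$ is false if and only if $m=0$ or both $\neg w$ and $\neg m_i\wedge(\neg c_i\vee\neg g)$ are false, and the latter is false if and only if $m'=1$ or $c'=g'=1$. The statements on START and $G$ are read off directly.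
\end{proof}

A false copy of $G$ thus obeys the implication ``if one box has value $1$, both coins have value $1$''. It merges two inputs and duplicates the output.

\begin{example}\label{ex:illegal}
Let us see why the illegal beginning $\mathrm{INC}_1,\mathrm{ZERO}_1$ loses. Suppose that the $p$-coin of START is matched into an $\mathrm{INC}_1$ node $\nu_1$, and the $p$-coin of $\nu_1$ into a $\mathrm{ZERO}_1$ node $\nu_2$. In each assignment below START has value $1$ on all coins, every value not mentioned is $0$, all nodes other than $\nu_1,\nu_2$ have $p=0$, and $!y$ is false.

If the $w$-coin of START is not matched with the $w$-box of $\nu_1$, nothing more is needed: $\nu_1$ has $w=g=0$, $\nu_2$ has $p=0$, and the copies of $G$ have boxes $0$. So assume that it is.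

If the $m_1$-coin of START is not matched with the $m_1$-box of $\nu_1$ (a detour), put $p'=r'=y'=1$ at $\nu_1$. Then $\nu_1$ has $m=0$ and is discharged, $\nu_2$ has $w=g=0$ because the only $w$-coin of value $1$ is taken by $\nu_1$, and the copies of $G$ have boxes $0$.

If it is so matched, put $p'=r'=y'=w'=c'=1$ at $\nu_1$ and give all $g$-occurrences the value $1$. Then $\nu_1$ is discharged through $c'=g'=1$, $\nu_2$ has $m=0$ because the only $m_1$-coin of value $1$ is taken by $\nu_1$, and the copies of $G$ have coins $1$.

In all cases every disjunct is false. Assignments with $g=0$ test the wiring, and assignments with $g=1$ test the counter; Section~\ref{sec:sound} uses both kinds in the same way.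
\end{example}

\section{From a recurrent run to a winning matching}\label{sec:complete}

\begin{proposition}\label{prop:complete}
A recurrent run of $M$ uniformly computes an enumeration of a winning matching for $A_M$.
\end{proposition}

\begin{proof}
Let $t_1,t_2,\dots$ be the run. Let $\nu_0$ be START, and for $s\ge1$ let $\nu_s$ be copy number $s$ of $F_{t_s}$ and $\gamma_s$ copy number $s$ of $G$. The matching $\mu$, shown in Figure~\ref{fig:wiring}, consists of the following pairs.
\begin{enumerate}
\item[(1)] For $s\ge1$: the $p$-coin of $\nu_{s-1}$ with the $p$-box of $\nu_s$ (the states agree, as $t_1,t_2,\dots$ is a run), and the $w$-coin of $\nu_{s-1}$ with the $w$-box of $\nu_s$.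
\item[(2)] For $i=1,2$, if $e_0=\nu_0,e_1,e_2,\dots$ lists START and the $\mathrm{INC}_i$ and $\mathrm{ZERO}_i$ nodes among the $\nu_s$ in order: the $m_i$-coin of $e_{j-1}$ with the $m_i$-box of $e_j$.
\item[(3)] The $r_i$-coin and the $c_i$-coin of the $j$-th $\mathrm{INC}_i$ node with the $r_i$-box and the $c_i$-box of the $j$-th $\mathrm{DEC}_i$ node, if the latter exists. It comes later than the former, since $n_i(s)>0$ at every $\mathrm{DEC}_i$ step.
\item[(4)] For $s\ge1$: the first coin of $\gamma_s$ with the $g$-box of $\nu_s$; the second coin of $\gamma_s$ with the first box of $\gamma_{s+1}$; and, if $\nu_s$ is an INC node, its $g$-coin with the second box of $\gamma_{s+1}$.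
\item[(5)] If $\rho_0,\rho_1,\dots$ lists the nodes $\nu_s$ with $t_s\in R$ in order: the $y$-coin of $\rho_j$ with $y$-box number $j$.
\end{enumerate}
No occurrence is used twice, and each pair is determined by a finite initial part of the run, so the run computes an enumeration of $\mu$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=3.2cm,y=1.8cm]
\node[draw,align=center] (n0) at (0,0) {$\nu_0$\\ START};
\node[draw,align=center] (n1) at (1,0) {$\nu_1$\\ $\mathrm{INC}_1$};
\node[draw,align=center] (n2) at (2,0) {$\nu_2$\\ $\mathrm{DEC}_1$};
\node[draw,align=center] (n3) at (3,0) {$\nu_3$\\ $\mathrm{ZERO}_1$};
\node[draw] (g1) at (1,-1) {$\gamma_1$};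
\node[draw] (g2) at (2,-1) {$\gamma_2$};
\node[draw] (g3) at (3,-1) {$\gamma_3$};
\draw[->] (n0) -- node[above] {\small $p,w,m_1$} (n1);
\draw[->] (n1) -- node[above] {\small $p,w,r_1,c_1$} (n2);
\draw[->] (n2) -- node[above] {\small $p,w$} (n3);
\draw[->] (n1) to[bend left=45] node[above] {\small $m_1$} (n3);
\draw[->] (g1) -- node[left] {\small $g$} (n1);
\draw[->] (g2) -- node[right] {\small $g$} (n2);
\draw[->] (g3) -- node[right] {\small $g$} (n3);
\draw[->] (g1) -- node[below] {\small $g$} (g2);
\draw[->] (g2) -- node[below] {\small $g$} (g3);
\draw[->] (n1) -- node[above right] {\small $g$} (g2);
\draw[->,dashed] (n3) -- (3.45,0);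
\draw[->,dashed] (g3) -- (3.45,-1);
\end{tikzpicture}
\caption{The matching built from a run that begins with $\mathrm{INC}_1,\mathrm{DEC}_1,\mathrm{ZERO}_1$. An arrow labeled $x$ leads from an $x$-coin of its source to the $x$-box of its target with which it is matched. The $\gamma_s$ are copies of $G$; they carry the value $1$ of the $g$-coin of $\nu_1$ to the $g$-boxes of all later nodes. Pairs for $y$ and $m_2$ are not drawn.}\label{fig:wiring}
\end{figure}

Fix an assignment under which START, all nodes and all copies of $G$ are false. We must show that $!y$ is true. By Lemma~\ref{lem:false} an enabled node is discharged. We prove by induction on $s\ge1$ that $\nu_s$ is enabled. Assume that $\nu_1,\dots,\nu_{s-1}$ are enabled, hence discharged.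

\emph{The $p$-box} of $\nu_s$ has the value of the $p$-coin of $\nu_{s-1}$, which is $1$ because $\nu_{s-1}$ is START or discharged.

\emph{The $r$-box,} if $\nu_s$ is a $\mathrm{DEC}_i$ node, has the value of the $r_i$-coin of an earlier $\mathrm{INC}_i$ node, which is discharged; so the value is $1$.

\emph{The $w$-box or the $g$-box.} Suppose that the $g$-box of $\nu_s$ has value $0$. Then the first coin of $\gamma_s$ has value $0$, so both boxes of $\gamma_s$ have value $0$. If $s>1$, the second coin of $\gamma_{s-1}$ then has value $0$, so both boxes of $\gamma_{s-1}$ have value $0$. Going down, all boxes of $\gamma_1,\dots,\gamma_s$ have value $0$, and by (4) every INC node among $\nu_1,\dots,\nu_{s-1}$ has $g'=0$. At such a node the discharge condition reads: $m=1$ implies $w'=m'=1$. The ZERO nodes among $\nu_1,\dots,\nu_{s-1}$ have $m'=1$. The $m_i$-coin of START has value $1$, so, following (2), all $m_i$-boxes and $m_i$-coins of $\nu_0,\dots,\nu_{s-1}$ have value $1$, for $i=1,2$. Now the $w$-coin of $\nu_{s-1}$ has value $1$: for START and for discharged DEC and ZERO nodes this holds outright, and for an INC node it holds because $m=1$. Hence the $w$-box of $\nu_s$ has value $1$.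

\emph{The $m$-box,} if $\nu_s$ is a $\mathrm{ZERO}_i$ node. Here $n_i(s)=0$, so there are as many $\mathrm{DEC}_i$ as $\mathrm{INC}_i$ nodes before $\nu_s$. By (3) the $c_i$-coin of each earlier $\mathrm{INC}_i$ node is matched with the $c_i$-box of a $\mathrm{DEC}_i$ node before $\nu_s$, which is discharged, so $c'=0$. At these $\mathrm{INC}_i$ nodes $m=1$ therefore implies $m'=1$, and the earlier $\mathrm{ZERO}_i$ nodes have $m'=1$. Following (2) from START, the value $1$ reaches the $m_i$-box of $\nu_s$.

So all $\nu_s$ are discharged and their $y$-coins have value $1$. The run is recurrent, so the list $\rho_0,\rho_1,\dots$ is infinite and (5) matches every $y$-box with such a coin. Hence $!y$ is true.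
\end{proof}

\section{From a winning matching to a recurrent run}\label{sec:sound}

\begin{proposition}\label{prop:sound}
An enumeration of a winning matching for $A_M$ uniformly computes a recurrent run of $M$.
\end{proposition}

\begin{proof}
Let $\mu$ be winning. Nothing is assumed about its shape, and we recover as much of the wiring of Section~\ref{sec:complete} as is needed, each time by exhibiting an assignment that would otherwise falsify $\Phi_\mu$. The rule that an occurrence has at most one partner enters in Steps 1, 3, 4, 5 and 6.

\medskip\noindent\emph{Step 1: the chain.} Let $\nu_0$ be START and, as long as possible, let $\nu_s$ be the node whose $p$-box is matched with the $p$-coin of $\nu_{s-1}$; boxes $p_q$ occur in nodes only. Let $t_s$ be the transition of $\nu_s$. Matched occurrences carry the same variable $p_q$, so $t_1$ starts in $q_0$ and $t_{s+1}$ starts where $t_s$ ends. The $\nu_s$ are pairwise distinct. Otherwise take $\nu_s=\nu_{s'}$ with $s<s'$ and $s$ minimal. Then $s\ge1$, since $\nu_{s'}$ is a node and START is not. The unique partner of the $p$-box of $\nu_s$ is a coin of both $\nu_{s-1}$ and $\nu_{s'-1}$, so $\nu_{s-1}=\nu_{s'-1}$, contrary to minimality.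

\medskip\noindent\emph{Step 2: the test assignments $\alpha_K$.} Let $1\le K\le\infty$ be such that $\nu_s$ exists for all $s<K$. The assignment $\alpha_K$ gives the value $1$ as sparingly as the falsity of $\nu_0,\dots,\nu_{K-1}$ allows when $c$ and $g$ are kept at $0$. For $i=1,2$ define the \emph{$m_i$-trail} $x_0,x_1,\dots$ for $K$: $x_0$ is the $m_i$-coin of START; if $x_j$ is matched with the $m_i$-box of some $\nu_s$, $1\le s<K$, then $x_{j+1}$ is the $m_i$-coin of $\nu_s$ (a node with an $m_i$-box has an $m_i$-coin); otherwise the trail ends. Under $\alpha_K$ all unmatched boxes have value $0$, and the coins of value $1$ are exactly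
\begin{itemize}
\item the four coins of START;
\item the $p$-, $r$- and $y$-coins of the nodes $\nu_s$, $1\le s<K$;
\item the coins of the $m_1$-trail and of the $m_2$-trail;
\item the $w$-coin of $\nu_s$, $1\le s<K$, if $\nu_s$ is a DEC node or its $m$-box has value $1$.
\end{itemize}
All $c$- and $g$-occurrences have value $0$. START is false, and the copies of $G$ are false as their boxes have value $0$. A node with $p=1$ is matched with the $p$-coin of some $\nu_s$, $s<K$, so it is $\nu_{s+1}$; all nodes other than $\nu_1,\dots,\nu_K$ are therefore false. Each $\nu_s$ with $1\le s<K$ is false too. It has $p'=y'=1$, and $r'=1$ if it is an INC node. A DEC node has $w'=1$ and $c=0$ and is discharged. If an INC or ZERO node has $m=1$, then $w'=1$, and its $m$-box is matched with a coin of the trail, so its own $m$-coin is on the trail and $m'=1$; the node is discharged. If $m=0$, an INC node is discharged and a ZERO node is not enabled.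

If only finitely many $y$-coins have value $1$, then only finitely many $y$-boxes have value $1$, and $!y$ is false. This is the case for finite $K$, and then $\nu_K$ is the only disjunct that can be true. Since $\Phi_\mu$ is a tautology, we obtain:
\begin{enumerate}
\item[$(*)$] If $K\ge1$ is finite and $\nu_0,\dots,\nu_{K-1}$ exist, then $\nu_K$ exists and is enabled under $\alpha_K$. In particular, under $\alpha_K$ its $w$-box has value $1$ (since $g=0$), and so does its $r$-box if it is a DEC node.
\end{enumerate}
By induction the chain is infinite.

\medskip\noindent\emph{Step 3: the $w$-box of $\nu_K$ is matched with the $w$-coin of $\nu_{K-1}$, for all $K\ge1$.} By $(*)$ its partner is a $w$-coin of value $1$ under $\alpha_K$, hence the $w$-coin of some $\nu_s$ with $s<K$. By induction the $w$-coins of $\nu_0,\dots,\nu_{K-2}$ are taken by $\nu_1,\dots,\nu_{K-1}$, so $s=K-1$. It follows that the $w$-coin of $\nu_{K-1}$ has value $1$ under $\alpha_K$. By the definition of $\alpha_K$ this means: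
\begin{enumerate}
\item[$(**)$] If $\nu_s$, $s\ge1$, is an INC or ZERO node, its $m$-box has value $1$ under $\alpha_{s+1}$.
\end{enumerate}

\medskip\noindent\emph{Step 4: no detours.} Fix $i$ and let $e_0=\nu_0,e_1,e_2,\dots$ list START and the $\mathrm{INC}_i$ and $\mathrm{ZERO}_i$ nodes of the chain in order. We claim that the $m_i$-box of $e_j$ is matched with the $m_i$-coin of $e_{j-1}$ for all $j\ge1$. Let $e_j=\nu_s$. By $(**)$ the partner of its $m_i$-box is a coin of the $m_i$-trail for $K=s+1$, so it is the $m_i$-coin of some $e_{j'}$ with $j'\le j$. Suppose $j'=j$, and let $x_l$ be the first appearance of the coin of $e_j$ on the trail. Then $l\ge1$ and $x_{l-1}$ is the partner of the box of $e_j$, which is the coin of $e_j$ itself; this is an earlier appearance. So $j'<j$. By induction the coins of $e_0,\dots,e_{j-2}$ are taken by $e_1,\dots,e_{j-1}$, and $j'=j-1$.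

\medskip\noindent\emph{Step 5: decrements are legal.} If $\nu_K$ is a $\mathrm{DEC}_i$ node, then by $(*)$ its $r_i$-box is matched with an $r_i$-coin of value $1$ under $\alpha_K$, that is, with the coin of an $\mathrm{INC}_i$ node $\nu_s$, $s<K$. The same holds for every earlier $\mathrm{DEC}_i$ node of the chain, and the partners are pairwise distinct. So the number of $\mathrm{DEC}_i$ nodes among $\nu_1,\dots,\nu_K$ is at most the number of $\mathrm{INC}_i$ nodes among $\nu_1,\dots,\nu_{K-1}$, which says $n_i(K)>0$. In particular $n_i(s)\ge0$ for all $s$.

\medskip\noindent\emph{Step 6: zero tests are legal.} Suppose that $\nu_K$ is a $\mathrm{ZERO}_i$ node and $n_i(K)\ne0$. By Step 5, $n_i(K)>0$: among $\nu_1,\dots,\nu_{K-1}$ there are more $\mathrm{INC}_i$ than $\mathrm{DEC}_i$ nodes. The $c_i$-boxes lie in $\mathrm{DEC}_i$ nodes, one in each, so there is an $\mathrm{INC}_i$ node $\nu_a$, $a<K$, whose $c_i$-coin is not matched with the $c_i$-box of any $\nu_s$, $s<K$. The refuter drops the token at $\nu_a$. In the list of Step 4 let $\nu_a=e_j$ and $\nu_K=e_l$, so $1\le j<l$. Define an assignment $\beta$: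
\begin{itemize}
\item all occurrences of $w$, $g$, $r_1$, $r_2$ and $m_{3-i}$ have value $1$;
\item the $p$-coins of $\nu_0,\dots,\nu_{K-1}$, the $y$-coins of $\nu_1,\dots,\nu_{K-1}$, the $c_i$-coin of $\nu_a$ and the $m_i$-coins of $e_0,\dots,e_{j-1}$ have value $1$;
\item all remaining coins and all remaining unmatched boxes have value $0$.
\end{itemize}
START is false, since $j\ge1$. The copies of $G$ are false, since their coins have value $1$. Nodes other than $\nu_1,\dots,\nu_K$ have $p=0$, and $!y$ is false because finitely many $y$-coins have value $1$. By Step 4 the $m_i$-box of $e_{j'}$ with $j'>j$ is matched with the coin of $e_{j'-1}$, where $j'-1\ge j$, so it has value $0$. In particular $\nu_K=e_l$ is not enabled. A node $\nu_s$ with $1\le s<K$ has $p'=w'=y'=1$, and $r'=1$ if it is an INC node. It is false in each case: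
\begin{itemize}
\item a DEC node has $c=0$, since the only $c$-coin of value $1$ is not matched with its $c$-box, so it is discharged;
\item an $\mathrm{INC}_{3-i}$ or $\mathrm{ZERO}_{3-i}$ node has $m'=1$ and is discharged;
\item an $\mathrm{INC}_i$ or $\mathrm{ZERO}_i$ node before $\nu_a$ is one of $e_1,\dots,e_{j-1}$, has $m'=1$ and is discharged;
\item $\nu_a$ has $c'=g'=1$ and is discharged;
\item an $\mathrm{INC}_i$ or $\mathrm{ZERO}_i$ node after $\nu_a$ has $m=0$, so it is discharged (INC) or not enabled (ZERO).
\end{itemize}
Thus $\beta$ falsifies $\Phi_\mu$, a contradiction.

\medskip\noindent\emph{Step 7: recurrence and effectivity.} By Steps 1, 5 and 6, $t_1,t_2,\dots$ is an infinite run. Under $\alpha_\infty$, START, all copies of $G$ and all nodes are false, so $!y$ is true, and infinitely many $y$-coins have value $1$. These are coins of nodes $\nu_s$ with $t_s\in R$, so the run is recurrent. To compute it, wait until the enumeration of $\mu$ lists the partner of the $p$-coin of $\nu_{s-1}$, which exists by $(*)$, and read off $\nu_s$ and $t_s$.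
\end{proof}

\section{Trees, machines and the answer}\label{sec:trees}

It remains to build a machine whose recurrent runs are the paths of a given tree. A machine has finitely many choices at each step, while a path chooses arbitrary natural numbers. The machine chooses a number by counting up and stopping at some moment, and recurrence excludes the runs that count up forever.

We use the following theorem of Minsky \cite[Ch.~14]{minsky}. From a program for a total computable function $f\colon\omega\to\omega$ one can compute a deterministic two-counter program, with a start state $s_f$ and a halting state $h_f$, that for every $x$ leads from the configuration $(s_f,2^x,0)$ to $(h_f,2^{f(x)},0)$; a configuration lists the state and the two counters. The instructions are ``increment counter $i$ and go to $q'$\,'' and ``if counter $i$ is zero go to $q''$, else decrement it and go to $q'$\,''. The first is a transition $\mathrm{INC}_i(q,q')$. The second is the pair $\mathrm{ZERO}_i(q,q'')$, $\mathrm{DEC}_i(q,q')$, of which exactly one is legal in any configuration with state $q$.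

\begin{lemma}\label{lem:machine}
From an index of a computable tree $T$ one can compute a machine $M_T$ with a set $R$ such that recurrent runs of $M_T$ uniformly compute infinite paths of $T$, and conversely.
\end{lemma}

\begin{proof}
Fix a computable bijection $(\sigma,n)\mapsto\langle\sigma,n\rangle$ from $\omega^{<\omega}\times\omega$ onto $\omega$ with $\langle\emptyset,0\rangle=0$. The pair stands for the sequence $\sigma$ accepted so far and the current candidate $n$ for the next entry; $\sigma^\frown n$ is $\sigma$ extended by $n$. Let $f_0(0)=f_1(0)=0$ and
\[
f_0(1+\langle\sigma,n\rangle)=1+\langle\sigma,n+1\rangle,\qquad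
f_1(1+\langle\sigma,n\rangle)=\begin{cases}1+\langle\sigma^\frown n,0\rangle&\text{if }\sigma^\frown n\in T,\\ 0&\text{otherwise.}\end{cases}
\]
Both functions are total, since membership in $T$ is decidable, and their programs are computed from the index of $T$. The machine $M_T$ consists of disjoint copies of Minsky's programs for $f_0$ and $f_1$, new states $q_0,a,u,b_0,b_1,d_0,d_1,d_2,d_3$, and the transitions
\begin{gather*}
q_0\xrightarrow{\mathrm{INC}_1}a\xrightarrow{\mathrm{INC}_1}u,\qquad
u\xrightarrow{\mathrm{INC}_1}b_j\xrightarrow{\mathrm{DEC}_1}s_{f_j}\quad(j=0,1),\\
h_{f_0}\xrightarrow{\mathrm{INC}_1}d_0\xrightarrow{\mathrm{DEC}_1}u,\qquad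
h_{f_1}\xrightarrow{\mathrm{DEC}_1}d_1\xrightarrow{\mathrm{DEC}_1}d_2\xrightarrow{\mathrm{INC}_1}d_3\xrightarrow{\mathrm{INC}_1}u .
\end{gather*}
The set $R$ consists of the transition $d_3\to u$.

The machine first reaches $u$ with counters $(2,0)=(2^{1+\langle\emptyset,0\rangle},0)$. Suppose that it is in $u$ with counters $(2^x,0)$, $x=1+\langle\sigma,n\rangle$. It chooses $j\in\{0,1\}$, which is its only nondeterministic choice, and arrives at $(s_{f_j},2^x,0)$ and then at $(h_{f_j},2^{f_j(x)},0)$. We call this a \emph{$j$-round}. A $0$-round returns to $u$ with $(\sigma,n)$ replaced by $(\sigma,n+1)$, without using $R$. In a $1$-round with $\sigma^\frown n\in T$, counter $1$ is at least $2$ at $h_{f_1}$, so both decrements are legal and the machine returns to $u$ with the pair $(\sigma^\frown n,0)$, using $R$ once. In a $1$-round with $\sigma^\frown n\notin T$, counter $1$ equals $2^0=1$ at $h_{f_1}$ and the machine is stuck at $d_1$.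

All rounds are finite, so an infinite run is an infinite sequence of completed rounds, and it is recurrent if and only if infinitely many of them are $1$-rounds. The sequence of choices then consists of $n_0$ zeros, a one, $n_1$ zeros, a one, and so on, and the successive $1$-rounds test whether $(n_0)$, $(n_0,n_1),\dots$ belong to $T$. Hence such a sequence of choices gives a recurrent run if and only if $(n_0,n_1,\dots)$ is an infinite path of $T$. The path is read off the run by counting rounds, and the run is obtained from the path by simulating $M_T$ with these choices.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]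
Let $A_T=A_{M_T}$. It has the required form, with START as $C$ and the formulas $F_t$ and $G$ as the $D_j$. A winning play computes an enumeration of a winning matching (Lemma~\ref{lem:matching}), this computes a recurrent run of $M_T$ (Proposition~\ref{prop:sound}), and this computes an infinite path of $T$ (Lemma~\ref{lem:machine}). In the other direction use Lemma~\ref{lem:machine}, Proposition~\ref{prop:complete} and Lemma~\ref{lem:matching}. All steps are uniform. By Lemma~\ref{lem:matching}, $A_T$ is accomplishable if and only if there is a winning play, and computably accomplishable if and only if there is a computable winning play. Since whatever is computed from a computable object is computable, (a) and (b) follow.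
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:no}]
Let $\varphi_0,\varphi_1,\dots$ be the standard enumeration of the partial computable functions, and let $T_0$ be the set of all finite $0$--$1$ sequences $\sigma$ such that there is no $e<|\sigma|$ for which $\varphi_e(e)$ halts within $|\sigma|$ steps with value $\sigma(e)$. Membership in $T_0$ is decidable. If an initial segment of $\sigma$ is excluded because of $e$, then so is $\sigma$; hence $T_0$ is a tree. Let $f(e)=1$ if $\varphi_e(e)$ halts with value $0$, and $f(e)=0$ otherwise. Then $f(e)\neq\varphi_e(e)$ whenever $\varphi_e(e)$ is defined, so $f$ is an infinite path of $T_0$. No path is computable: if a total function $\varphi_e$ is given and $\varphi_e(e)$ halts in $s$ steps, then $\varphi_e|n\notin T_0$ for $n>\max(e,s)$. By Theorem~\ref{thm:main}, $A_{T_0}$ is accomplishable but not computably accomplishable.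
\end{proof}

\section{The complexity of accomplishability}\label{sec:complexity}

We recall the definitions. A set $S\subseteq\omega$ is $\Sigma^0_3$ if $x\in S\Leftrightarrow\exists a\,\forall b\,\exists c\,\rho(x,a,b,c)$ for a computable relation $\rho$. It is $\Sigma^1_1$ if $x\in S\Leftrightarrow\exists X\subseteq\omega\;\theta(x,X)$, where $\theta$ is arithmetical, that is, obtained by number quantifiers from a relation computable with oracle $X$. By Kleene's normal form theorem, every $\Sigma^1_1$ set can be written as
\begin{equation}\label{eq:nf}
x\in S\iff\exists f\in\omega^\omega\ \forall n\ \rho(x,f|n)
\end{equation}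
with $\rho$ computable. A set is \emph{hyperarithmetic} if both it and its complement are $\Sigma^1_1$, and a function is hyperarithmetic if its graph is; anything computable from a hyperarithmetic oracle is hyperarithmetic. A set $P$ of formulas is \emph{hard} for a class $\Gamma$ if for every $S\in\Gamma$ there is a computable map $x\mapsto A_x$ with $x\in S\Leftrightarrow A_x\in P$, and \emph{complete} if moreover $P\in\Gamma$ (under a coding of formulas by numbers). Finally $W_e$ is the $e$-th c.e.\ set and $W_{e,s}$ its finite part enumerated in $s$ steps.

\begin{proof}[Proof of Theorem~\ref{thm:complexity}]
(a) By Kleene \cite{kleene} there is a computable tree $T\subseteq\omega^{<\omega}$ with an infinite path but no hyperarithmetic infinite path. The formula $A_T$ is accomplishable. A hyperarithmetic winning strategy would compute a winning play and, by Theorem~\ref{thm:main}, an infinite path of $T$, which would be hyperarithmetic.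

(b) \emph{Upper bounds.} Membership in $\mathcal F$ is decidable. Let $A\in\mathcal F$, and code pairs of occurrences by numbers. By Lemmas~\ref{lem:matching} and~\ref{lem:tasks}, $A$ is accomplishable if and only if there is a set $\mu$ such that $\mu$ is a matching and for all $i$ there is $n$ such that $\Psi_{i,n}$ is a tautology according to $\mu$. Being a matching is a universal condition on $\mu$, and the tautology of the finite formula $\Psi_{i,n}$ is decidable with oracle $\mu$. So the condition on $\mu$ is arithmetical, and accomplishability on $\mathcal F$ is $\Sigma^1_1$.

Next, $A$ is computably accomplishable if and only if some $W_e$ is a winning matching. The set $W_e$ is a matching if and only if every $W_{e,s}$ is one. In that case $W_e$ is winning if and only if for all $i$ there are $n,s$ such that $\Psi_{i,n}$ is a tautology according to $W_{e,s}$. Indeed, if $W_e$ is winning, take $n$ from Lemma~\ref{lem:tasks} and $s$ so large that $W_{e,s}$ contains the finitely many pairs of $W_e$ inside $\Psi_{i,n}$; the converse holds by (M1) and Lemma~\ref{lem:tasks}. The whole condition has the form $\exists e\,[\forall s\,(\cdots)\text{ and }\forall i\,\exists n\,\exists s\,(\cdots)]$ with decidable matrices, so it is $\Sigma^0_3$.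

\emph{Hardness.} Let $S$ be $\Sigma^1_1$, written as in \eqref{eq:nf}, and let $T_x$ be the set of all $\sigma$ such that $\rho(x,\tau)$ holds for every initial segment $\tau$ of $\sigma$. This is a computable tree with an index computable from $x$, and it has an infinite path if and only if $x\in S$. By Theorem~\ref{thm:main}(a), $x\in S$ if and only if $A_{T_x}$ is accomplishable. The same map shows that the set of all accomplishable formulas is $\Sigma^1_1$-hard.

Let $S$ be $\Sigma^0_3$, given by $\exists a\,\forall b\,\exists c\,\rho(x,a,b,c)$. Let $T_x$ consist of $\emptyset$ and all sequences $(a,c_0,\dots,c_{k-1})$, $k\ge0$, with $\rho(x,a,b,c_b)$ for all $b<k$. Again $T_x$ is a computable tree, uniformly in $x$. If $x\in S$, fix a witness $a$ and let $c_b$ be the least $c$ with $\rho(x,a,b,c)$; then $(a,c_0,c_1,\dots)$ is a computable path. If $x\notin S$, there is no infinite path at all, since a path $(a,c_0,c_1,\dots)$ would witness $x\in S$. By Theorem~\ref{thm:main}(b), $x\in S$ if and only if $A_{T_x}$ is computably accomplishable.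
\end{proof}

\section{One exponential is not enough}\label{sec:both}

We prove Theorem~\ref{thm:both}. Let $A$ be choice-free and let $\mu$ be a winning matching. By Lemma~\ref{lem:matching} it suffices to find a computable winning matching.

\subsection*{Formulas without $!$}

All conjunctions of $\Phi_\mu$ are finite, so by Lemma~\ref{lem:compact} some truncation $\Phi_\mu^n$ is a tautology. Let $\mu_0$ be the finite set of pairs of $\mu$ with both occurrences inside this truncation. Then $\Phi_{\mu_0}^n$ and $\Phi_\mu^n$ coincide up to renaming of variables, and $\Phi_{\mu_0}^n$ implies $\Phi_{\mu_0}$ by (M2). So the finite matching $\mu_0$ is winning.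

\subsection*{Formulas without $?$}

An infinite conjunction cannot be cut to a finite part, since all its members must be won. It can be thinned, however: keeping infinitely many members of every infinite conjunction gives a weaker formula of the same shape. We thin so that what is left of $\mu$ is described by a finite table. The tool is Ramsey's theorem: if the $N$-element subsets of $\omega$ are colored with finitely many colors, there is an infinite $H\subseteq\omega$ all of whose $N$-element subsets have the same color.

Let $D$ be the nesting depth of $!$ in $A$. If $D=0$ the expansion is finite and so is $\mu$; let $D\ge1$. A literal occurrence $\ell$ of $A$ that lies inside exactly $d=d(\ell)\le D$ occurrences of $!$ gives rise to the occurrences $\ell(i_1,\dots,i_d)$ in the expansion, where $i_1,\dots,i_d\in\omega$ are the numbers of the copies, outermost first.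

\emph{Thinning.} For an infinite set $H=\{h_0<h_1<\cdots\}$ put
\[
S_H\bigl(\ell(i_1,\dots,i_d)\bigr)=\ell(h_{i_1},\dots,h_{i_d}),
\]
and let $\mu_H$ match two occurrences if and only if $\mu$ matches their images under $S_H$. The map $S_H$ is injective and keeps $\ell$, so $\mu_H$ is a matching. Delete from every infinite conjunction of $\Phi_\mu$ the members whose number is not in $H$. The result is a tautology by (M2). Renumbering member $h_i$ as $i$ turns it into the expansion of $A$, with $S_H(o)$ becoming the occurrence $o$, and two of its occurrences carry the same variable exactly when $\mu$ matches them. So the result is $\Phi_{\mu_H}$ up to renaming of variables, and $\mu_H$ is winning for every infinite $H$.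

\emph{Choice of $H$.} Let $N=2D$. A \emph{pattern} is a quadruple $(\ell,\ell',a,b)$, where $\ell,\ell'$ are literal occurrences of $A$ and $a\colon\{1,\dots,d(\ell)\}\to\{1,\dots,N\}$, $b\colon\{1,\dots,d(\ell')\}\to\{1,\dots,N\}$ are arbitrary maps. There are finitely many patterns. Color a set $\{z_1<\dots<z_N\}$ by the set of all patterns $(\ell,\ell',a,b)$ such that $\mu$ matches $\ell(z_{a(1)},\dots,z_{a(d)})$ with $\ell'(z_{b(1)},\dots,z_{b(d')})$, where $d=d(\ell)$, $d'=d(\ell')$. Let $H$ be an infinite set all of whose $N$-element subsets have the same color $\chi$.

\emph{The matching $\mu_H$ is computable.} Given $\ell(i_1,\dots,i_d)$ and $\ell'(i'_1,\dots,i'_{d'})$, let $k_1<\dots<k_n$ be the distinct numbers among the $i_u$ and $i'_v$, so $n\le N$, and choose larger numbers $k_{n+1}<\dots<k_N$. Define $a,b$ by $i_u=k_{a(u)}$ and $i'_v=k_{b(v)}$. With $z_j=h_{k_j}$ the images of the two occurrences under $S_H$ are $\ell(z_{a(1)},\dots,z_{a(d)})$ and $\ell'(z_{b(1)},\dots,z_{b(d')})$, and $\{z_1<\dots<z_N\}\subseteq H$ has color $\chi$. So $\mu_H$ matches the two occurrences if and only if $(\ell,\ell',a,b)\in\chi$. The pattern is computed from the occurrences without reference to $H$, and $\chi$ is a fixed finite set. This proves Theorem~\ref{thm:both}.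 \qed

\begin{remark}
For $D=1$ the table $\chi$ is easy to see. If $\mu_H$ matched $\ell(i)$ with $\ell'(i')$ for some $i<i'$, it would match $\ell(0)$ with both $\ell'(1)$ and $\ell'(2)$, which is impossible; the case $i>i'$ is symmetric, and an occurrence $\ell$ outside all $!$ matched with some $\ell'(i')$ would be matched with every $\ell'(i')$. So $\mu_H$ links exponentiated occurrences only when their copy numbers agree, and in the same way for every number. Thinning is unavailable for $A_M$, because deleting copies under a $?$ strengthens the formula: it cuts the chain.
\end{remark}

\begin{thebibliography}{9}

\bibitem{kleene}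
Kleene, 1955.

\bibitem{minsky}
Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.

\bibitem{problem}
\emph{On game semantics of the affine and intuitionistic logics (Extended abstract)},
\texttt{http://lpcs.math.msu.su/\textasciitilde ver/papers/wollic.pdf}.

\end{thebibliography}
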